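\title{Infinite conformal algebras acting irreducibly on $\mathbb{C}[\partial]^n$}

\begin{abstract}
We determine the infinite associative conformal subalgebras of $\operatorname{Cend}_n$ and the infinite Lie conformal subalgebras of $gc_n$ that act irreducibly on $\mathbb{C}[\partial]^n$. In the associative case they are the algebras $\operatorname{Cend}_{n,P}$; in the Lie case they are the algebras $gc_{n,P}$ and the translates of $oc_{n,P}$ and $spc_{n,P}$. We also decide when two of these subalgebras coincide. This proves Conjecture~4.1 of the survey \emph{Structure and Representations of Conformal Algebras}. The proof views an element of $gc_n$ as a polynomial kernel $a(x,z)$ and restricts it to lines $z=x-p$ with $p$ transcendental over a field of definition of the algebra. A separation lemma for difference operators then splits the Lie bracket into its two associative terms, and central polynomials reduce the classification to a dichotomy between $\mathbb{C}[x]$ and $\mathbb{C}[(x-p/2)^2]$.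
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Conformal algebras and their modules}

The ground field is $\mathbb{C}$. A \emph{conformal algebra} is a $\mathbb{C}[\partial]$-module $C$ with a $\mathbb{C}$-bilinear $\lambda$-product $a_\lambda b\in C[\lambda]$ such that
\[
(\partial a)_\lambda b=-\lambda\,a_\lambda b,\qquad a_\lambda(\partial b)=(\partial+\lambda)\,a_\lambda b .
\]
It is \emph{associative} if $a_\lambda(b_\mu c)=(a_\lambda b)_{\lambda+\mu}c$. It is \emph{Lie}, and the product is then written $[a_\lambda b]$, if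
\[
[b_\lambda a]=-[a_{-\lambda-\partial}b],\qquad [a_\lambda[b_\mu c]]-[b_\mu[a_\lambda c]]=[[a_\lambda b]_{\lambda+\mu}c].
\]
Here, if $a_\lambda b=\sum_i\lambda^ic_i$, then $a_{-\lambda-\partial}b$ means $\sum_i(-\lambda-\partial)^ic_i$ and $(a_\lambda b)_{\lambda+\mu}c$ means $\sum_i\lambda^i(c_i)_{\lambda+\mu}c$. The algebra $C$ is \emph{finite} if it is finitely generated as a $\mathbb{C}[\partial]$-module, and \emph{infinite} otherwise.

A \emph{module} over $C$ is a $\mathbb{C}[\partial]$-module $M$ with a bilinear map $a_\lambda m\in M[\lambda]$ such that $(\partial a)_\lambda m=-\lambda\,a_\lambda m$, $a_\lambda(\partial m)=(\partial+\lambda)\,a_\lambda m$, and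
\[
a_\lambda(b_\mu m)=(a_\lambda b)_{\lambda+\mu}m,\qquad\text{resp.}\qquad a_\lambda(b_\mu m)-b_\mu(a_\lambda m)=[a_\lambda b]_{\lambda+\mu}m
\]
in the associative, resp.\ Lie, case. It is \emph{faithful} if $a_\lambda M=0$ implies $a=0$. It is \emph{irreducible} if $M\neq0$ and the only $\mathbb{C}[\partial]$-submodules $U$ with $a_\lambda U\subset U[\lambda]$ for all $a\in C$ are $0$ and $M$.

A module thus attaches to each $a$ a family of operators $a_\lambda$, polynomial in $\lambda$, that shift $\partial$ by $\lambda$. On $V=\mathbb{C}[\partial]^n$ such a family is determined by its values on the standard basis: if $a_\lambda e_j=\sum_iA_{ij}(-\lambda,\partial)e_i$, then $a_\lambda v=A(-\lambda,\partial)v(\partial+\lambda)$ for all $v\in V$. The space of all such families is the associative conformal algebra $\operatorname{Cend}_n=\operatorname{Mat}_n(\mathbb{C}[\partial,x])$, with action and product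
\[
A_\lambda v(\partial)=A(-\lambda,\partial)\,v(\partial+\lambda),\qquad A_\lambda B=A(-\lambda,x)\,B(\partial+\lambda,x+\lambda).
\]
The same space with the bracket $[a_\lambda b]=a_\lambda b-b_{-\lambda-\partial}a$ is the Lie conformal algebra $gc_n$.

A $C$-module structure on $V$ gives a homomorphism $a\mapsto A$ from $C$ to $\operatorname{Cend}_n$, resp.\ $gc_n$. Indeed, this map is $\mathbb{C}[\partial]$-linear because $(\partial a)_\lambda=-\lambda a_\lambda$. The operator identity $(a_\lambda b)_\nu=a_\lambda b_{\nu-\lambda}$, resp.\ $[a_\lambda b]_\nu=a_\lambda b_{\nu-\lambda}-b_{\nu-\lambda}a_\lambda$, holds on $V$ both for $C$ and for $\operatorname{Cend}_n$, resp.\ $gc_n$, and an element of $\operatorname{Cend}_n$ is determined by its action; so products go to products. The homomorphism is injective exactly when the module is faithful.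

\subsection{The problem and the result}

Let $P(x)\in\operatorname{Mat}_n(\mathbb{C}[x])$ be \emph{non-degenerate}, that is, $\det P\ne0$. Put
\[
\operatorname{Cend}_{n,P}=\{A(\partial,x)P(x-\partial):A\in\operatorname{Mat}_n(\mathbb{C}[\partial,x])\}.
\]
Its elements are the families $v\mapsto a_\lambda(P(\partial)v)$ with $a\in\operatorname{Cend}_n$. It is an associative conformal subalgebra of $\operatorname{Cend}_n$, and $gc_{n,P}$ denotes the same space as a Lie conformal subalgebra of $gc_n$. If $P^t(-x)=\varepsilon P(x)$ with $\varepsilon=\pm1$, then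
\[
\sigma_P\big(A(\partial,x)P(x-\partial)\big)=\varepsilon A^t(\partial,\partial-x)P(x-\partial)
\]
is an anti-involution of $\operatorname{Cend}_{n,P}$, and the elements with $\sigma_P(a)=-a$ form a Lie conformal subalgebra of $gc_{n,P}$, denoted $oc_{n,P}$ if $\varepsilon=1$ and $spc_{n,P}$ if $\varepsilon=-1$. The following is Conjecture~4.1 of \cite{survey}.

\begin{quote}
\textbf{Conjecture.} Let $C$ be an infinite conformal algebra that acts faithfully and irreducibly on $\mathbb{C}[\partial]^n$ for some $n\ge1$. If $C$ is associative, it is isomorphic to $\operatorname{Cend}_{n,P}$ for some non-degenerate $P$. If $C$ is Lie, it is isomorphic to $gc_{n,P}$, $oc_{n,P}$ or $spc_{n,P}$ for some non-degenerate $P$ for which the algebra is defined.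
\end{quote}

We prove the conjecture in a sharper form, in which the algebras are identified as subalgebras of $\operatorname{Cend}_n$. For $\alpha\in\mathbb{C}$ the translation $T_\alpha A(\partial,x)=A(\partial,x+\alpha)$ is an automorphism of $\operatorname{Cend}_n$ and of $gc_n$.

\begin{theorem}\label{thm:main}
Let $V=\mathbb{C}[\partial]^n$.
\begin{enumerate}
\item[(a)] Let $C\subset gc_n$ be an infinite Lie conformal subalgebra acting irreducibly on $V$. Then $C=gc_{n,P}$, or $C=T_\alpha(oc_{n,P})$, or $C=T_\alpha(spc_{n,P})$, with $P$ non-degenerate and $\alpha\in\mathbb{C}$ (and $P^t(-x)=P(x)$, resp.\ $P^t(-x)=-P(x)$, in the last two cases).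
\item[(b)] Let $C\subset\operatorname{Cend}_n$ be an infinite associative conformal subalgebra acting irreducibly on $V$. Then $C=\operatorname{Cend}_{n,P}$ with $P$ non-degenerate.
\item[(c)] Conversely, all these algebras are infinite and act faithfully and irreducibly on $V$. Moreover, $gc_{n,P}=gc_{n,P'}$ if and only if $P'\in GL_n(\mathbb{C}[x])P$; no $gc_{n,P}$ equals an algebra of the other two kinds; and two algebras of the other two kinds with data $(\alpha,P)$ and $(\alpha',P')$ coincide if and only if $\alpha=\alpha'$ and $P'\in\mathbb{C}^\times P$.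
\end{enumerate}
\end{theorem}

An algebra as in the conjecture is isomorphic to its image in $\operatorname{Cend}_n$ or $gc_n$, which is infinite and irreducible on $V$, and $T_\alpha$ is an automorphism. So parts (a) and (b) imply the conjecture.

\subsection{What to expect}

The model is Burnside's theorem: an associative subalgebra of $\operatorname{Mat}_n(\mathbb{C})$ acting irreducibly on $\mathbb{C}^n$ is all of $\operatorname{Mat}_n(\mathbb{C})$ (or $0$ if $n=1$). In $\operatorname{Cend}_n$ there is more room. Precomposing all conformal endomorphisms with $P(\partial)$ does not restrict their images, and $\operatorname{Cend}_{n,P}$ remains irreducible. Postcomposing does restrict them: the subalgebra $P(x)\operatorname{Mat}_n(\mathbb{C}[\partial,x])$ maps $V$ into $P(\partial)V$ and is reducible unless $\det P$ is constant. Part (b) says that precomposition is the only freedom.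

For Lie algebras there is no analog of Burnside's theorem, since every irreducible representation of a semisimple Lie algebra gives an irreducible subalgebra $\mathfrak g\subset gl_n(\mathbb{C})$. All of these occur among \emph{finite} conformal algebras. For constant matrices $[A_\lambda B]=AB-BA$, so $\mathbb{C}[\partial]\otimes\mathfrak g$ is a finite subalgebra of $gc_n$. If $\mathfrak g\neq0$ is irreducible on $\mathbb{C}^n$, this subalgebra is irreducible on $V$: for $0\ne v\in U$ with leading column $v_0$, the coefficient of $\lambda^{\deg v}$ in $A_\lambda v=Av(\partial+\lambda)$ is $Av_0$, which is nonzero for some $A\in\mathfrak g$; so $U\cap\mathbb{C}^n$ is a nonzero $\mathfrak g$-submodule, and $U=V$. Part (a) says that this variety disappears as soon as the algebra is infinite. What remains are the algebras $gc_{n,P}$ and the algebras of operators that are skew with respect to a form on $V$ (Remark~\ref{rem:form}). The translations $T_\alpha$ cannot be omitted from the list of subalgebras, by part (c).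

\subsection{Outline of the proof}

Section~\ref{sec:models} rewrites $\operatorname{Cend}_n$ as an algebra of polynomial kernels $a(x,z)$, proves (c), and reduces (a) and (b) to the classification of irreducible Lie subalgebras $L$ that are saturated as $\mathbb{C}[\partial]$-modules. The model algebras are spanned by kernels of rank one or two, and the task is to find such kernels in $L$. The difficulty is that the bracket is a difference of two associative products, and $L$ is only known to contain the difference.

In Section~\ref{sec:fibers} we restrict kernels to the lines $z=x-p$. This gives spaces $L_p$ of polynomial matrices with a bracket $b(x)c(x-p)-c(x)b(x-q)$, in which the two products contain $c$ at different shifts. The case $n=1$ is worked out there. Section~\ref{sec:separation} shows that a linear relation between shifts of the elements of a space of polynomials splits into its terms, provided that the shifts are transcendental over a field of definition of the space. In Section~\ref{sec:full} this gives that the spaces $L_p$ span $\operatorname{Mat}_n(\mathbb{C}(x))$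 in a strong sense. Section~\ref{sec:scalars} produces scalar polynomials that preserve $L_p$ and shows that, up to a conductor, they form $\mathbb{C}[x]$ or $\mathbb{C}[(x-p/2)^2]$. The first case leads to $gc_{n,P}$ (Section~\ref{sec:caseI}), the second to an involution and to $oc_{n,P}$ or $spc_{n,P}$ (Section~\ref{sec:caseII}).

\section{Kernels and the model algebras}\label{sec:models}

\subsection{Kernels}

To $A(\partial,x)\in\operatorname{Cend}_n$ we attach the \emph{kernel} $a(x,z)=A(x-z,x)$. This identifies $\operatorname{Cend}_n$ with $\mathcal C=\operatorname{Mat}_n(\mathbb{C}[x,z])$. We write $V=\mathbb{C}[x]^n$ (columns, with $\partial$ acting as $x$) and $V'=\mathbb{C}[z]^{1\times n}$ (rows). The second variable of a product is usually called $w$. On $\mathcal C$ the operator $\partial$ is multiplication by $x-z$, and the formulas of the introduction become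
\begin{align}
(a_\lambda v)(x)&=a(x,x+\lambda)\,v(x+\lambda),\qquad (a_\lambda b)(x,w)=a(x,x+\lambda)\,b(x+\lambda,w),\label{eq:product}\\
[a_\lambda b](x,w)&=a(x,x+\lambda)\,b(x+\lambda,w)-b(x,w-\lambda)\,a(w-\lambda,w).\label{eq:bracket}
\end{align}
The second term of \eqref{eq:bracket} is $b(x,x+\mu)a(x+\mu,w)$ at $\mu=-\lambda-(x-w)$. Thus the product is the composition $a(x,y)b(y,w)$ of kernels, with the middle variable set to $x+\lambda$ instead of being integrated out. Further,
\[
\operatorname{Cend}_{n,P}=\mathcal C\,P(z),\qquad \sigma_P\big(b(x,z)P(z)\big)=\varepsilon\, b(-z,-x)^tP(z),\qquad (T_\alpha a)(x,z)=a(x+\alpha,z+\alpha).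
\]
Hence $T_\alpha gc_{n,P}=gc_{n,P(x+\alpha)}$. Also $T_\alpha$ preserves irreducibility: if $U$ is a $C$-submodule of $V$, then $\{u(x+\alpha):u\in U\}$ is a $T_\alpha C$-submodule.

Two elementary principles are used throughout.
\begin{enumerate}
\item[(V)] If $\Phi(\lambda)=\sum_i\lambda^i\Phi_i$ lies in a linear subspace for infinitely many $\lambda\in\mathbb{C}$, then all $\Phi_i$ lie in it (invert a Vandermonde matrix). So we may treat $\lambda$ as an indeterminate or as a complex number, as is convenient.
\item[(T)] If $\Phi(y)=\sum_{j\le J}\Phi_jy^j$ with $\Phi_J\ne0$ and coefficients independent of $y$ and $\lambda$, then $\Phi(x+\lambda)$ and $\Phi(w-\lambda)$ have degree $J$ in $\lambda$, with top coefficients $\Phi_J$ and $(-1)^J\Phi_J$.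
\end{enumerate}
We have $\mathcal C=V\otimes V'$, the tensor $u\otimes r$ being the \emph{rank-one kernel} $ur=u(x)r(z)$, and $\operatorname{Cend}_{n,P}=V\otimes V'P$. By \eqref{eq:product},
\begin{equation}\label{eq:rankone}
(ur)_\lambda v=u(x)\,(rv)(x+\lambda),\qquad (ur)_\lambda(u'r')=u(x)\,(ru')(x+\lambda)\,r'(w),
\end{equation}
where $rv$ is the scalar polynomial $r(y)v(y)$.

\begin{lemma}\label{lem:coprime}
Let $P$ be non-degenerate and let $a,a'\in\mathcal C$ satisfy $P(x)a(x,z)=a'(x,z)P(z)$. Then $a\in\mathcal C\,P(z)$.
\end{lemma}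

\begin{proof}
Put $b=aP(z)^{-1}=P(x)^{-1}a'$. The denominator of an entry of $b$ in lowest terms divides both $\det P(z)$ and $\det P(x)$ in $\mathbb{C}[x,z]$, so it is constant.
\end{proof}

\subsection{Adjoints}

The classification will first produce a form with rational coefficients, so we set up adjoints in that generality. Let $Q\in GL_n(\mathbb{C}(x))$. For $a\in\operatorname{Mat}_n(\mathbb{C}(x,z))$ and $u\in V$ put
\[
a^\dagger(x,z)=Q(x)^{-1}a(-z,-x)^tQ(z),\qquad u^*(z)=u(-z)^tQ(z).
\]
The map $\dagger$ is $\mathbb{C}$-linear, $(ga)^\dagger=g(-z,-x)a^\dagger$ for a scalar function $g(x,z)$, and $(gu)^*(z)=g(-z)u^*(z)$ for $g\in\mathbb{C}[x]$. We write $M^{-t}=(M^t)^{-1}$. From $a^\dagger(-z,-x)^t=Q(-x)^ta(x,z)Q(-z)^{-t}$ we get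
\begin{equation}\label{eq:doubledagger}
a^{\dagger\dagger}=Q(x)^{-1}Q(-x)^t\,a\,Q(-z)^{-t}Q(z).
\end{equation}
Let $a,b\in\mathcal C$, $\lambda\in\mathbb{C}$, $y=x+\lambda$, $y'=w-\lambda$. The substitution $(x,w)\mapsto(-w,-x)$ sends $y$ to $-y'$ and $y'$ to $-y$. Transposing and inserting $Q(y')Q(y')^{-1}$, resp.\ $Q(y)Q(y)^{-1}$, we obtain
\begin{equation}\label{eq:antihom}
\big(a(x,y)b(y,w)\big)^\dagger=b^\dagger(x,y')a^\dagger(y',w),\qquad \big(b(x,y')a(y',w)\big)^\dagger=a^\dagger(x,y)b^\dagger(y,w).
\end{equation}
So $\dagger$ exchanges the two terms of the bracket \eqref{eq:bracket}.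

Now assume $Q(-x)^t=\varepsilon Q(x)$ with $\varepsilon=\pm1$. Then $\dagger$ is an involution by \eqref{eq:doubledagger}. Call $a$ \emph{skew} if $a^\dagger=-a$. For skew $a,b\in\mathcal C$, the first formula of \eqref{eq:antihom} turns \eqref{eq:bracket} into
\begin{equation}\label{eq:skewbracket}
[a_\lambda b]=a_\lambda b-(a_\lambda b)^\dagger ,
\end{equation}
and by (V) this holds for each coefficient of $\lambda$. For $u,v\in V$ we have
\[
(uv^*)^\dagger=Q(x)^{-1}\big(u(-z)v(x)^tQ(-x)\big)^tQ(z)=\varepsilon\,v(x)u^*(z).
\]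
The skew analog of a rank-one kernel is therefore
\[
E(u,v)=uv^*-(uv^*)^\dagger=u(x)v^*(z)-\varepsilon\,v(x)u^*(z).
\]
It is skew and bilinear, and $E(v,u)=-\varepsilon E(u,v)$. Since $(xu)^*=-zu^*$, expanding both sides gives
\begin{align}
\partial E(u,v)&=E(xu,v)+E(u,xv),\label{eq:partialE}\\
xE(u,v)-E(xu,v)&=-\varepsilon(x+z)\,v(x)u^*(z).\label{eq:xE}
\end{align}
Finally, if $a\in\mathcal C$ is skew and $E(u,v)\in\mathcal C$, then $a_\lambda E(u,v)=(a_\lambda u)v^*-\varepsilon(a_\lambda v)u^*$, so \eqref{eq:skewbracket} gives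
\begin{equation}\label{eq:invE}
[a_\lambda E(u,v)]=E(a_\lambda u,v)-\varepsilon E(a_\lambda v,u)=E(a_\lambda u,v)+E(u,a_\lambda v).
\end{equation}

For non-degenerate $P$ with $P^t(-x)=\varepsilon P(x)$ we write $\mathcal K_P$ for $oc_{n,P}$ if $\varepsilon=1$ and for $spc_{n,P}$ if $\varepsilon=-1$. In the rest of this section $\dagger$, $*$ and $E$ are taken with $Q=P$.

\begin{lemma}\label{lem:KP}
The map $\sigma_P$ is the restriction of $\dagger$ to $\operatorname{Cend}_{n,P}$. The algebra $\mathcal K_P$ is the set of all skew elements of $\mathcal C$, and it is spanned by the kernels $E(u,v)$, $u,v\in V$.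
\end{lemma}

\begin{proof}
We have $(bP(z))^\dagger=P(x)^{-1}P(-x)^tb(-z,-x)^tP(z)=\varepsilon b(-z,-x)^tP(z)=\sigma_P(bP(z))$. If $a\in\mathcal C$ is skew, then $P(x)a(x,z)=-a(-z,-x)^tP(z)$, so $a\in\operatorname{Cend}_{n,P}$ by Lemma~\ref{lem:coprime}, and $a\in\mathcal K_P$. The rows $v^*$, $v\in V$, are exactly the elements of $V'P$, so $\operatorname{Cend}_{n,P}$ is spanned by the $uv^*$, and its image $\mathcal K_P$ under the projection $a\mapsto\frac12(a-a^\dagger)$ is spanned by the $E(u,v)$.
\end{proof}

\begin{remark}\label{rem:form}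
Put $\langle u,v\rangle(x)=u(-x)^tP(x)v(x)$. From $P(x)a(x,y)=a^\dagger(-y,-x)^tP(y)$ with $y=x+\lambda$ one gets $\langle u,a_\lambda v\rangle(x)=\langle (a^\dagger)_\lambda u,v\rangle(x+\lambda)$ for $a\in\operatorname{Cend}_{n,P}$. So $\sigma_P$ is the adjoint with respect to this form.
\end{remark}

\subsection{Top coefficients and the proof of part (c)}

Products of the spanning kernels are controlled by choosing the inner factors of high degree and reading off the top coefficient in $\lambda$.

\begin{lemma}\label{lem:top}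
Let $u,v'\in V$ be nonzero. There are $v,u'\in V$ such that the top $\lambda$-coefficient of $E(u,v)_\lambda E(u',v')$ is a nonzero multiple of $u(x)v'^*(w)$.
\end{lemma}

\begin{proof}
Choose $v_0,\eta\in\mathbb{C}^n$ with $v_0^*\eta=v_0^tP\eta\neq0$, and put $v=x^Nv_0$, $u'=x^M\eta$. With $y=x+\lambda$, formula \eqref{eq:rankone} gives
\[
E(u,v)_\lambda E(u',v')=u\,(v^*u')(y)\,v'^*-\varepsilon u\,(v^*v')(y)\,u'^*-\varepsilon v\,(u^*u')(y)\,v'^*+v\,(u^*v')(y)\,u'^*,
\]
the first factors being taken at $x$ and the last at $w$. The four middle factors have degrees $N+M+\deg(v_0^*\eta)$, at most $N+c$, at most $M+c$, and at most $c$, with $c$ independent of $N$ and $M$. For large $N,M$ the first dominates, and (T) applies.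
\end{proof}

\begin{lemma}\label{lem:perfect}
If $L$ is $gc_{n,P}$ or $T_\alpha\mathcal K_P$, then $L$ is spanned by the $\lambda$-coefficients of the brackets $[a_\lambda b]$, $a,b\in L$.
\end{lemma}

\begin{proof}
Let $L=gc_{n,P}$, $u,u'\in V$ and $r,r'\in V'P$. Then
\[
[(ur)_\lambda(u'r')](x,w)=u(x)\,(ru')(x+\lambda)\,r'(w)-u'(x)\,(r'u)(w-\lambda)\,r(w).
\]
Given nonzero $u$ and $r'$, choose $r\neq0$ and $u'$ with $ru'\ne0$ and $\deg(ru')>\deg(r'u)$, which is possible since $u'$ may be multiplied by powers of $x$. The top $\lambda$-coefficient is a nonzero multiple of $ur'$, and these kernels span $L$. Let $L=\mathcal K_P$. In the situation of Lemma~\ref{lem:top}, formula \eqref{eq:skewbracket} shows that one $\lambda$-coefficient of $[E(u,v)_\lambda E(u',v')]$ is $c\,(uv'^*-(uv'^*)^\dagger)=cE(u,v')$ with $c\ne0$, and these kernels span $L$. The automorphism $T_\alpha$ carries the property over to $T_\alpha\mathcal K_P$.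
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
\emph{Irreducibility.} Let $U\subset V$ be a submodule, $0\ne v_1\in U$, and $0\neq u\in V$. For $gc_{n,P}$ and $\operatorname{Cend}_{n,P}$, some row $r$ of $P$ has $rv_1\ne0$, and the top coefficient of $(ur)_\lambda v_1=u(x)(rv_1)(x+\lambda)$ is a nonzero multiple of $u$; so $u\in U$. For $\mathcal K_P$ we have
\[
E(u,v)_\lambda v_1=u(x)\,(v^*v_1)(x+\lambda)-\varepsilon v(x)\,(u^*v_1)(x+\lambda).
\]
Take $v=x^Nv_0$ with $v_0\in\mathbb{C}^n$, $v_0^*v_1\ne0$ and $N$ so large that $\deg(v^*v_1)>\deg(u^*v_1)$; again $u\in U$. Translations preserve irreducibility.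

\emph{Faithful and infinite.} Every subalgebra of $\operatorname{Cend}_n$ acts faithfully. The algebras are nonzero, since $E(xv,v)=(x+\varepsilon z)vv^*\neq0$ for $v\neq0$. Both $gc_{n,P}$ and $\mathcal K_P$ are closed under multiplication by $(x+z)^2=(2x-\partial)^2$, which is invariant under $(x,z)\mapsto(-z,-x)$. So their elements, written as polynomials in $\partial$ and $x$, have unbounded degree in $x$, which is impossible in a finitely generated $\mathbb{C}[\partial]$-submodule of $\mathcal C$. Translations are $\mathbb{C}[\partial]$-linear bijections.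

\emph{Uniqueness for $gc_{n,P}$.} The lattice $V'P$ equals $\{r\in V':ur\in gc_{n,P}\text{ for all }u\in V\}$, and $gc_{n,P}=V\otimes V'P$. So $gc_{n,P}=gc_{n,P'}$ if and only if $V'P=V'P'$, that is, $P'\in GL_n(\mathbb{C}[x])P$.

\emph{The other two kinds.} Let $L=T_\alpha\mathcal K_P$ and $P_\alpha(x)=P(x+\alpha)$. Translating the skewness condition, we see that every $a\in L$ satisfies
\begin{equation}\label{eq:shiftedskew}
a(x,z)=-P_\alpha(x)^{-1}\,a(-z-2\alpha,-x-2\alpha)^t\,P_\alpha(z).
\end{equation}
If $L=gc_{n,P_1}$, then \eqref{eq:shiftedskew} holds for some $a\ne0$ and for $(x+z)a$; comparing the two identities gives $x+z=-(x+z)-4\alpha$, which is false. Suppose that also $L=T_{\alpha'}\mathcal K_{P'}$, and let $0\ne a\in L$. Then $(x+z+2\alpha)^2a\in L$, and comparing \eqref{eq:shiftedskew} with data $(\alpha',P')$ for these two elements gives $(x+z+2\alpha)^2=(x+z+4\alpha'-2\alpha)^2$, so $\alpha=\alpha'$. Equating the right sides of the two versions of \eqref{eq:shiftedskew}, we get $N(x)c=cN(z)$ for $N=P'_\alpha P_\alpha^{-1}$ and all $c=a(-z-2\alpha,-x-2\alpha)^t$,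 $a\in L$. By \eqref{eq:xE} the $\mathbb{C}(x,z)$-span of $\mathcal K_P$ contains all $e_je_i^tP(z)$, so it is $\operatorname{Mat}_n(\mathbb{C}(x,z))$; the same then holds for $L$ and for the set of all $c$. Hence $N(x)c=cN(z)$ for every matrix $c$. The choice $c=1$ shows that $N$ is constant, and then $N$ is scalar, so $P'\in\mathbb{C}^\times P$. Conversely, multiplying $P$ by a nonzero constant changes neither $\varepsilon$ nor $\dagger$, hence not $\mathcal K_P$.
\end{proof}

\subsection{Reduction to saturated Lie subalgebras}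

A $\mathbb{C}[\partial]$-submodule $L\subset\mathcal C$ is \emph{saturated} if $f(\partial)a\in L$ with $f\neq0$ and $a\in\mathcal C$ implies $a\in L$. The module $\mathcal C$ is free over $\mathbb{C}[\partial]$, with basis the $x^iE_{jl}$, and a submodule of a free module over a principal ideal domain is free. So a subalgebra is infinite exactly when it has infinite rank. Sections \ref{sec:fibers}--\ref{sec:caseII} prove the following.

\begin{theorem}\label{thm:saturated}
Let $L\subset gc_n$ be a saturated Lie conformal subalgebra of infinite rank acting irreducibly on $V$. Then $L=gc_{n,P}$ or $L=T_\alpha\mathcal K_P$ for some $P$ and $\alpha$.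
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a),(b) from Theorem~\ref{thm:saturated}]
(a) Let $L=\{a\in\mathcal C:f(\partial)a\in C\text{ for some }f\ne0\}$. It is saturated and contains $C$. If $f(\partial)a,\,g(\partial)b\in C$, then $f(-\lambda)g(\partial+\lambda)[a_\lambda b]\in C[\lambda]$. The top $\lambda$-coefficient of $f(-\lambda)g(\partial+\lambda)$ is a nonzero constant, so the top coefficient of $[a_\lambda b]$ lies in $C$; subtracting this term and repeating, we get $[a_\lambda b]\in C[\lambda]$. Thus $[L_\lambda L]\subset C[\lambda]$. In particular $L$ is a subalgebra, and it is irreducible of infinite rank because it contains $C$. By Theorem~\ref{thm:saturated} and Lemma~\ref{lem:perfect}, $L$ is a model algebra and is spanned by coefficients of brackets, which lie in $C$. So $C=L$.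

(b) The space $C$ is closed under the bracket of $gc_n$, it is infinite, and it has the same submodules in $V$, so (a) applies to it. If $C=gc_{n,P}$ as a set, then $C=\operatorname{Cend}_{n,P}$. Otherwise, after a translation, $C=\mathcal K_P$ is closed under the associative product. By Lemma~\ref{lem:top}, $uv^*\in\mathcal K_P$, that is $uv^*=-\varepsilon vu^*$, for all nonzero $u,v$. For $u=xv$ this reads $x\,vv^*=\varepsilon z\,vv^*$ with $vv^*\ne0$, a contradiction.
\end{proof}

From now on $L$ is as in Theorem~\ref{thm:saturated}, and $F=\mathbb{C}(x)$.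

\section{Fibers, fields of definition, and the case $n=1$}\label{sec:fibers}

\subsection{Fibers}

For $p\in\mathbb{C}$ and $a\in\mathcal C$ put $a|_p=a(x,x-p)$, and let
\[
L_p=\{a|_p:a\in L\}\subset\operatorname{Mat}_n(\mathbb{C}[x]).
\]
The kernel of $L\to L_p$ is $L\cap(\partial-p)\mathcal C=(\partial-p)L$, by saturation. As $L$ is free of infinite rank, $\dim_{\mathbb{C}}L_p=\infty$ for every $p$. Putting $\lambda=-p$ and $w=x-p-q$ in \eqref{eq:bracket}, we obtain for $b\in L_p$ and $c\in L_q$
\begin{equation}\label{eq:fiberbracket}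
[b,c](x):=b(x)\,c(x-p)-c(x)\,b(x-q)\in L_{p+q}.
\end{equation}
In particular $L_0$ is a Lie subalgebra of $gl_n(\mathbb{C}[x])$, and $L_p$ is stable under the operators
\[
\varphi_p(a):\ m\mapsto a(x)m-m\,a(x-p),\qquad a\in L_0 .
\]
The next lemma recovers $L$ from its fibers. It is the second use of saturation.

\begin{lemma}\label{lem:glue}
If $a\in\mathcal C$ and $a|_p\in L_p$ for uncountably many $p$, then $a\in L$.
\end{lemma}

\begin{proof}
Let $\mathcal C_d$ be the set of elements of degree at most $d$ in $x$ when written as polynomials in $\partial$ and $x$. It is a free $\mathbb{C}[\partial]$-module of finite rank. The quotient $\mathcal C_d/(L\cap\mathcal C_d)$ is finitely generated and torsion-free, hence free, so $\mathcal C_d=(L\cap\mathcal C_d)\oplus M_d$ with $M_d$ free. For each of the uncountably many $p$ choose $l_p\in L$ with $l_p|_p=a|_p$. There is a $d$ with $a\in\mathcal C_d$ and $l_p\in\mathcal C_d$ for infinitely many $p$. For these $p$ we have $a-l_p\in(\partial-p)\mathcal C\cap\mathcal C_d=(\partial-p)\mathcal C_d$, so the $M_d$-component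 of $a$ is divisible by $\partial-p$. An element of a free module that is divisible by $\partial-p$ for infinitely many $p$ is zero.
\end{proof}

\subsection{Fields of definition}\label{subsec:field}

We need a notion of ``generic $p$'' that applies to an infinite-dimensional space, where infinitely many exceptional conditions may arise. Choose a $\mathbb{C}$-basis of $L$ (it is countable) and let $k\subset\mathbb{C}$ be the algebraic closure of the field generated by the coefficients of its elements. We use only the following: \emph{$k$ is countable and algebraically closed, and $L$ is spanned over $\mathbb{C}$ by kernels with coefficients in $k$.} The group $\operatorname{Aut}(\mathbb{C}/k)$ acts on polynomials and rational functions through their coefficients and preserves $L$. Since $\tau(a|_q)=(\tau a)|_{\tau q}$, we have $\tau L_q=L_{\tau q}$; in particular $\operatorname{Aut}(\mathbb{C}/k(q))$ preserves $L_q$.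

Let $k'\subset\mathbb{C}$ be a countable subfield and $\overline{k'}$ its algebraic closure in $\mathbb{C}$. ``Independent'' means algebraically independent. The following facts come from the extension of field isomorphisms to automorphisms of $\mathbb{C}$.
\begin{enumerate}
\item[(F1)] Two tuples of the same finite length, each independent over $k'$, are conjugate under $\operatorname{Aut}(\mathbb{C}/k')$: both extend to transcendence bases of the cardinality of $\mathbb{C}$. Hence an element outside $\overline{k'}$ has an uncountable orbit, and a stable countable subset of $\mathbb{C}$ lies in $\overline{k'}$.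
\item[(F2)] The fixed field of $\operatorname{Aut}(\mathbb{C}/k')$ is $k'$ in $\mathbb{C}$ and $k'(x)$ in $F$ (write a fraction in lowest terms with monic denominator). Hence the reduced echelon basis of a stable $F$-subspace of $F^r$, being unique, lies in $k'(x)^r$.
\item[(F3)] If $\xi,\eta$ are independent over $k$, then $\overline{k(\xi)}\cap\overline{k(\eta)}=k$: if $\gamma\notin k$ lay in both fields, then $\xi$ and $\eta$ would both be algebraic over $k(\gamma)$.
\item[(F4)] Let $(o_p)_{p\notin k}$ be elements of $F$ with $\tau o_p=o_{\tau p}$ for all $\tau\in\operatorname{Aut}(\mathbb{C}/k)$. Then there is $o\in k(t,x)$ with $o_p=o(p,x)$ for all $p\notin k$. Indeed, $o_{p_0}\in k(p_0)(x)$ by (F2), and every $p\notin k$ is conjugate to $p_0$ by (F1). If the $o_p$ are polynomials in $x$, then $o\in k(t)[x]$.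
\item[(F5)] If $p\notin k$, the substitution $z=x-p$ embeds the field $k(x,z)$ into $F$. If $p,q$ are independent over $k$, the substitution $y=x-p$, $z=x-p-q$ embeds $k(x,y,z)$ into $F$. Linear independence of vectors, and membership of a vector in a span, are tested by minors, so they are preserved in both directions by field embeddings.
\end{enumerate}

\subsection{The case $n=1$}\label{subsec:n1}

Let $n=1$. A non-degenerate $P$ is a nonzero polynomial, and $P(-x)=\varepsilon P(x)$ means that it is even or odd. The kernel $b(x,z)P(z)$ is skew if and only if $b(-z,-x)=-\varepsilon b(x,z)$, and the substitution $(x,z)\mapsto(-z,-x)$ fixes $x-z$ and negates $x+z$. On the line $z=x-p$ we have $x+z=2s$ with $s=x-p/2$. So the fibers of the model algebras are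
\[
(gc_{1,P})_p=P(x-p)\,\mathbb{C}[x],\qquad (oc_{1,P})_p=P(x-p)\,s\,\mathbb{C}[s^2],\qquad (spc_{1,P})_p=P(x-p)\,\mathbb{C}[s^2].
\]
The fiber $L_0$ alone does not determine $L$: both $oc_{1,1}$ and $spc_{1,x}$ have $L_0=x\,\mathbb{C}[x^2]$, while their fibers at $p\neq 0$ are $s\,\mathbb{C}[s^2]$ and $(x-p)\,\mathbb{C}[s^2]$.

How can one see this dichotomy in an unknown $L$? For $n=1$ the operator $\varphi_p(a)$ is multiplication by $a(x)-a(x-p)$, so $L_p$ is a module over the algebra $Z_p\subset\mathbb{C}[x]$ generated by these differences. For $gc_{1,P}$ and $p\neq0$ the differences form a subspace of finite codimension in $\mathbb{C}[x]$. For $\mathcal K_P$ the elements of $L_0$ are odd, and $a(x)-a(x-p)=a(\frac p2+s)+a(\frac p2-s)$ is even in $s$; for instance $x^3-(x-p)^3=3ps^2+p^3/4$. The following computation shows that nothing else can happen for generic $p$.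

\begin{lemma}\label{lem:n1}
Let $p\notin k$, let $\mathcal S\subset k[x]$ contain polynomials of arbitrarily large degree, and let $\pi\in\mathbb{C}[x]$ be monic of degree $m\ge1$ with $\pi(0)=0$. Suppose that $a(x)-a(x-p)\in\mathbb{C}[\pi]$ for all $a\in\mathcal S$. Then $m\le2$, and if $m=2$, then $\pi=x^2-(p+e)x$ with $e\in k$.
\end{lemma}

\begin{proof}
Let $m\ge2$. Let $a\in\mathcal S$ have degree $d\ge3$; we may scale it to be monic. Write $a(x)=\tilde a(x+t)$ with $\tilde a(X)=X^d+\beta X^{d-2}+\cdots$ and $t,\beta\in k$. With $X=x+t-p/2$, Taylor's formula gives $a(x)-a(x-p)=\tilde a(X+\frac p2)-\tilde a(X-\frac p2)=p\,\tilde a'(X)+\frac{p^3}{24}\tilde a'''(X)+\cdots$, hence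
\[
\frac{a(x)-a(x-p)}{pd}=X^{d-1}+BX^{d-3}+\cdots,\qquad B=\frac{(d-2)\beta}{d}+\frac{p^2(d-1)(d-2)}{24},
\]
with no term in $X^{d-2}$. On the other hand write $\pi=Y^m+\gamma Y^{m-2}+\cdots$ with $Y=x+c$. The left side above is $\pi^j+h_1\pi^{j-1}+\cdots$ with $mj=d-1$. As $m\ge2$, this has the form $Y^{d-1}+0\cdot Y^{d-2}+\cdots$, so $X=Y$, that is, $c=t-p/2$. If $m=2$, then $\pi=x^2+2cx=x^2-(p-2t)x$, and $e=-2t\in k$. If $m\ge3$, the coefficient of $Y^{d-3}$ is $j\gamma$, so
\[
\frac\gamma m=\frac{B}{d-1}=\frac{(d-2)\beta}{d(d-1)}+\frac{p^2(d-2)}{24}.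
\]
The left side does not depend on $a$. Subtracting these identities for two elements of $\mathcal S$ of different degrees gives $p^2\in k$, so $p\in k$, a contradiction.
\end{proof}

The hypothesis $p\notin k$ is needed: the operator $a\mapsto a(x)-a(x-p)$ maps $k[x]$ onto $k[x]$ for $0\neq p\in k$, so the differences could all be powers of $x^3$.

We shall see in Section~\ref{sec:scalars} that $Z_p\subset\mathbb{C}[\pi]$ for a polynomial $\pi$ generating the fraction field of $Z_p$, and that a translation makes $e=0$. Then either $L_p$ contains a nonzero ideal of $\mathbb{C}[x]$, or $L_p\subset m_p\,\mathbb{C}(s^2)$ for some $m_p\neq0$. In the second case every $m\in L_p$ satisfies $m(x)=f_p(x)\,m(p-x)$ with $f_p=m_p(x)/m_p(p-x)$; for $\mathcal K_P$ one reads off $f_p=-P(x-p)/P(x)$ from the fibers above. In general the bracket forces this shape. The reflection $x\mapsto p+q-x$ sends $b(x)c(x-p)$ to $b(x-q)c(x)/(f_p(x-q)f_q(x))$ and $c(x)b(x-q)$ to $c(x-p)b(x)/(f_q(x-p)f_p(x))$, so the symmetry of $[b,c]\in L_{p+q}$ reads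
\[
\Big(1+\frac{f_{p+q}(x)}{f_p(x)f_q(x-p)}\Big)b(x)\,c(x-p)=\Big(1+\frac{f_{p+q}(x)}{f_q(x)f_p(x-q)}\Big)b(x-q)\,c(x).
\]
For fixed $b\ne0$ this is a difference equation for $c$ that holds on the infinite-dimensional space $L_q$. A nontrivial equation $\alpha(x)c(x-p)=\beta(x)c(x)$ has a solution space of dimension at most one, since the ratio of two solutions is a $p$-periodic rational function. So both sides vanish separately, and $f_{p+q}(x)=-f_p(x)f_q(x-p)$. This cocycle relation is what produces $P$.

For $n\ge2$ two steps break down. The operators $\varphi_p(a)$ are no longer scalar, and a difference equation for a matrix $c$ can have infinitely many independent solutions. The next section deals with the second problem.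

\section{Separation of shifts}\label{sec:separation}

A subspace is called \emph{cofinite} if it has finite codimension over $\mathbb{C}$. Let $Y\subset\mathbb{C}[x]^r$ be a subspace on which a relation $\sum_iw_i(x)f(x-\delta_i)=0$ holds, with rows $w_i\in F^{1\times r}$. The terms need not vanish separately: on $Y=\{(g(x),g(x-\delta))^t:g\in\mathbb{C}[x]\}$ we have $f_1(x-\delta)-f_2(x)=0$. But here the shift $\delta$ is built into the coefficients of the elements of $Y$. Lemma~\ref{lem:separation} says that this is the only way in which different shifts can interact.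

Let $\mathbb D$ be the ring of finite sums $\sum_{\delta\in\mathbb{C}}w_\delta S^\delta$ with $w_\delta\in F$, $S^\delta S^{\delta'}=S^{\delta+\delta'}$ and $S^\delta f=f(x-\delta)S^\delta$. It acts on $F$ by $(S^\delta f)(x)=f(x-\delta)$. For a subgroup $\Gamma\subset\mathbb{C}$ let $\mathbb D_\Gamma$ be the subring of elements with all $\delta\in\Gamma$.

Recall that a domain $R$ is an \emph{Ore domain} if $Ra\cap Rb\neq0$ and $aR\cap bR\ne0$ for all nonzero $a,b$. It then embeds in a skew field of fractions, in which finitely many elements can be written as $h^{-1}g_i$ with a common left denominator $h\in R$, and also as $g_i'h'^{-1}$ with a common right denominator. If $R_0\subset R$ are both Ore domains, the skew field of $R_0$ is a subfield of that of $R$. A left and right Noetherian domain is an Ore domain, and a skew Laurent polynomial ring $R[S,S^{-1}]$, twisted by an automorphism of a Noetherian domain $R$, is a Noetherian domain. A finitely generated subgroup of $\mathbb{C}$ is free abelian, so the corresponding $\mathbb D_\Gamma$ is an iterated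 skew Laurent polynomial ring over $F$, hence an Ore domain. For arbitrary $\Gamma$, any two elements of $\mathbb D_\Gamma$ lie in some $\mathbb D_{\Gamma'}$ with $\Gamma'\subset\Gamma$ finitely generated. So every $\mathbb D_\Gamma$, and $\mathbb D$ itself, is an Ore domain.

\begin{lemma}\label{lem:kernel}
If $0\ne h\in\mathbb D$, the kernel of $h$ on $\mathbb{C}[x]$ is finite-dimensional.
\end{lemma}

\begin{proof}
Multiplying on the left by a common denominator, we may assume $h=\sum_\delta w_\delta S^\delta$ with $w_\delta=\sum_{i\le I}w_{\delta,i}x^i$ polynomial. By Taylor's formula, on $\mathbb{C}[x]$,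
\[
h=\sum_{i\le I,\ j\ge0}h_{ij}\,x^i\Big(\frac{d}{dx}\Big)^j,\qquad h_{ij}=\sum_\delta w_{\delta,i}\frac{(-\delta)^j}{j!}.
\]
For an $i$ with some $w_{\delta,i}\neq0$, not all $h_{ij}$ vanish, because a Vandermonde matrix with distinct nodes is invertible. Let $\kappa=\max\{i-j:h_{ij}\ne0\}$. Then $hx^d=c(d)x^{d+\kappa}+\text{lower terms}$, with $c(d)=\sum_{i-j=\kappa}h_{ij}\,d(d-1)\cdots(d-j+1)$. The terms of this finite sum have distinct degrees in $d$, so $c$ is a nonzero polynomial. A nonzero $f$ with $hf=0$ has $c(\deg f)=0$, so its degree is bounded.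
\end{proof}

\begin{lemma}[Separation]\label{lem:separation}
Let $k'\subset\mathbb{C}$ be a countable subfield and $Y\subset\mathbb{C}[x]^r$ a $\mathbb{C}$-subspace stable under $\operatorname{Aut}(\mathbb{C}/k')$. Let $\delta_1,\dots,\delta_m\in\mathbb{C}$ be distinct, let $w_i\in F^{1\times r}$, and suppose that $\sum_iw_i(x)f(x-\delta_i)=0$ for all $f$ in a cofinite subspace of $Y$. If $\delta_1-\delta_i\notin\overline{k'}$ for all $i\ge2$, then $w_1(x)f(x-\delta_1)=0$ for all $f$ in a cofinite subspace of $Y$.
\end{lemma}

The idea is that over the skew field of fractions of $\mathbb D$ the relations on $Y$ form a space of dimension at most $r$. So finitely many shifts suffice to write all of them, and the smallest group of such shifts is canonical, hence defined over $\overline{k'}$.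

\begin{proof}
A row $\theta\in\mathbb D^{1\times r}$ acts on $f\in\mathbb{C}[x]^r$ by $\theta f=\sum_j\theta_jf_j\in F$. Let $\mathcal R$ be the set of rows that kill a cofinite subspace of $Y$. It is a left $\mathbb D$-submodule. Let $D$ be the skew field of fractions of $\mathbb D$.

\emph{Step 1: $D\mathcal R\cap\mathbb D^{1\times r}=\mathcal R$.} Let $\theta$ lie in the left side. Taking a common left denominator, we find $0\ne h\in\mathbb D$ with $h\theta\in\mathcal R$; say $h\theta$ kills the cofinite subspace $Y'$. Let $g\in\mathbb{C}[x]$ be a common denominator of the coefficients of $\theta$. Then $g\,\theta(Y')$ lies in $\mathbb{C}[x]$ and in the kernel of $hg^{-1}\neq0$, so $\theta(Y')$ is finite-dimensional by Lemma~\ref{lem:kernel}. Hence $\theta$ kills a cofinite subspace of $Y'$.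

For a $\mathbb{Q}$-subspace $\Gamma\subset\mathbb{C}$, every row is the sum of its components supported on the cosets of $\Gamma$. Call $\Gamma$ \emph{good} if all such components of elements of $\mathcal R$ lie in $\mathcal R$.

\emph{Step 2: there is a finite-dimensional good subspace.} Let $\theta_1,\dots,\theta_\rho\in\mathcal R$ be a basis of the left $D$-space $D\mathcal R\subset D^{1\times r}$, let $\Gamma_0$ be the $\mathbb{Q}$-span of the finitely many shifts occurring in them, and let $D_0\subset D$ be the skew field of fractions of $\mathbb D_{\Gamma_0}$. Row reduction over $D_0$ gives a $D$-basis $\epsilon_1,\dots,\epsilon_\rho\in D_0^{1\times r}$ of $D\mathcal R$ in reduced echelon form, with pivot columns $j_1,\dots,j_\rho$. So a row $\theta$ lies in $D\mathcal R$ if and only if $\theta=\sum_i\theta_{j_i}\epsilon_i$. Let $\theta\in\mathcal R$, let $\gamma$ run over representatives of the cosets of $\Gamma_0$, and let $\theta^\gamma$ be the component on $\gamma+\Gamma_0$. Then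
\[
\sum_\gamma\Big(\theta^\gamma-\sum_i\theta^\gamma_{j_i}\epsilon_i\Big)=0 .
\]
The entries of $\theta^\gamma$ lie in $\mathbb D_{\Gamma_0}S^\gamma=S^\gamma\mathbb D_{\Gamma_0}$, so the entries of the $\gamma$-th term lie in $S^\gamma D_0$. The sum $\sum_\gamma S^\gamma D_0$ is direct: if $\sum_\gamma S^\gamma g_\gamma h^{-1}=0$ with $g_\gamma,h\in\mathbb D_{\Gamma_0}$, then $\sum_\gamma S^\gamma g_\gamma=0$ in $\mathbb D$, and the summands have disjoint supports. So each term vanishes, $\theta^\gamma\in D\mathcal R$, and $\theta^\gamma\in\mathcal R$ by Step~1.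

\emph{Step 3: $\overline{k'}$ is good.} The intersection of two good subspaces is good (decompose along one and then along the other), and a subspace containing a good one is good (its components are sums of finer components). For $\tau\in\operatorname{Aut}(\mathbb{C}/k')$ put $\tau(wS^\delta)=\tau(w)S^{\tau\delta}$. Then $\tau(\theta)(\tau f)=\tau(\theta f)$, and $\tau$ permutes the cofinite subspaces of $Y$, so $\tau\mathcal R=\mathcal R$ and $\tau$ maps good subspaces to good subspaces. Let $\Gamma$ be good of minimal finite dimension. Then $\Gamma\cap\tau\Gamma$ is good, so it equals $\Gamma$, and $\tau\Gamma=\Gamma$ for all $\tau$. Since $\Gamma$ is countable, $\Gamma\subset\overline{k'}$ by (F1). Hence $\overline{k'}$ is good.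

By hypothesis $\sum_iw_iS^{\delta_i}\in\mathcal R$, and its component on $\delta_1+\overline{k'}$ is $w_1S^{\delta_1}$.
\end{proof}

The lemma sees only cofinite subspaces, so the span adapted to it is the following. For an infinite-dimensional $Y\subset\mathbb{C}[x]^r$ let $\Psi(Y)=\bigcap FY'$, over all cofinite $Y'\subset Y$. If $Y'$ is chosen with $\dim_FFY'$ minimal, then $FY'=F(Y'\cap Y'')\subset FY''$ for every cofinite $Y''$, so $\Psi(Y)=FY'$. Consequently $\Psi(Y)\ne0$, and
\begin{equation}\label{eq:Psi}
w\Psi(Y)=0\iff wf=0\text{ for all $f$ in some cofinite subspace of }Y\qquad(w\in F^{1\times r}).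
\end{equation}
We put $\Psi_q=\Psi(L_q)\subset\operatorname{Mat}_n(F)$. Then $\tau\Psi_q=\Psi_{\tau q}$ for $\tau\in\operatorname{Aut}(\mathbb{C}/k)$. The fact that $\Psi_q\ne0$ is where the infinite rank of $L$ enters. The $F$-linear forms on $\operatorname{Mat}_n(F)$ are the maps $m\mapsto\operatorname{tr}(wm)$, and we use \eqref{eq:Psi} and Lemma~\ref{lem:separation} in this form.

\section{Fullness of the fibers}\label{sec:full}

\begin{proposition}\label{prop:full}
$\Psi_q=\operatorname{Mat}_n(F)$ for all $q\notin k$ and for $q=0$. That is, every cofinite subspace of $L_q$ spans $\operatorname{Mat}_n(F)$ over $F$.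
\end{proposition}

The spaces $L_q$ are closed only under the bracket \eqref{eq:fiberbracket}. We show that the spaces $\Psi_q$ are closed under its two terms separately. They then glue to a two-sided module over $L$, to which irreducibility can be applied. We first record the form in which irreducibility is used.

\begin{lemma}\label{lem:density}
Let $N\subset\mathcal C=V\otimes V'$ be a subspace with $xN\subset N$ and $a_\lambda N\subset N$ for all $a\in L$, $\lambda\in\mathbb{C}$. Then $N=V\otimes W$ for a subspace $W\subset V'$.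
\end{lemma}

\begin{proof}
Let $\mathcal A\subset\operatorname{End}_{\mathbb{C}}V$ be the unital algebra generated by $x$ and all $a_\lambda$. By (V), $V$ is a simple $\mathcal A$-module. An $\mathcal A$-endomorphism of $V$ commutes with $x$, so it is a matrix $M(x)\in\operatorname{Mat}_n(\mathbb{C}[x])$. If $c$ is an eigenvalue of $M(0)$, then $M-c$ is not onto, so its image is a proper submodule and $M=c$. Thus $\operatorname{End}_{\mathcal A}V=\mathbb{C}$, and the Jacobson density theorem says that for linearly independent $u_1,\dots,u_j\in V$ and arbitrary $v_1,\dots,v_j\in V$ some element of $\mathcal A$ maps $u_i$ to $v_i$ for all $i$. By \eqref{eq:product}, $N$ is stable under $\mathcal A$ acting on the first factor. Let $W=\{r\in V':V\otimes r\subset N\}$. If $\sum_iu_ir_i\in N$ with independent $u_i$, density gives $ur_i\in N$ for all $u$ and $i$, so $r_i\in W$.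
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:full}]
\emph{Step 1. If $p,q$ are independent over $k$ and $b\in L_p$, then $b(x)\Psi_q(x-p)\subset\Psi_{p+q}$ and $\Psi_q(x)b(x-q)\subset\Psi_{p+q}$.} Let $w\in\operatorname{Mat}_n(F)$ with $\operatorname{tr}(w\Psi_{p+q})=0$. By \eqref{eq:Psi}, $\operatorname{tr}(wc')=0$ for $c'$ in a cofinite subspace $L'\subset L_{p+q}$. The $c\in L_q$ with $[b,c]\in L'$ form a cofinite subspace, and on it
\[
\operatorname{tr}\big(w(x)b(x)\,c(x-p)\big)-\operatorname{tr}\big(b(x-q)w(x)\,c(x)\big)=0 .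
\]
Since $p\notin\overline{k(q)}$, Lemma~\ref{lem:separation} with $Y=L_q$, $k'=k(q)$ and shifts $p,0$ shows that each term vanishes on a cofinite subspace of $L_q$, hence for all $c\in\Psi_q$ by \eqref{eq:Psi} (for the first term, replace $x$ by $x+p$). So every linear form vanishing on $\Psi_{p+q}$ vanishes on $b(x)\Psi_q(x-p)$ and on $\Psi_q(x)b(x-q)$.

\emph{Step 2: gluing.} The reduced echelon bases of the spaces $\Psi_q$, $q\notin k$, are permuted by $\operatorname{Aut}(\mathbb{C}/k)$. By (F1) they have the same length $d\ge1$, and by (F4) they are given by one formula; substituting $t=x-z$, we get $m_1,\dots,m_d\in\operatorname{Mat}_n(k(x,z))$ such that $m_1(x,x-q),\dots,m_d(x,x-q)$ is a basis of $\Psi_q$ for every $q\notin k$. Let $\tilde\Psi$ be the $\mathbb{C}(x,z)$-span of the $m_i$. By (F5) it has dimension $d$. We claim that for $a\in L$ and $m\in\tilde\Psi$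
\begin{equation}\label{eq:bimodule}
a(x,y)m(y,z)\in\mathbb{C}(x,y,z)\,\tilde\Psi(x,z),\qquad m(x,y)a(y,z)\in\mathbb{C}(x,y,z)\,\tilde\Psi(x,z).
\end{equation}
By linearity we may assume that $a$ has coefficients in $k$ and $m=m_i$. Let $p,q$ be independent over $k$. Under $y=x-p$, $z=x-p-q$ the matrix $a(x,y)m_i(y,z)$ becomes an element of $a|_p(x)\Psi_q(x-p)$, and the $m_j(x,z)$ become a basis of $\Psi_{p+q}$. So the first inclusion follows from Step~1 and (F5). For the second use $y=x-q$, $z=x-q-p$; then $m_i(x,y)a(y,z)$ becomes an element of $\Psi_q(x)\,a|_p(x-q)$.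

\emph{Step 3: $q\notin k$.} Let $N=\tilde\Psi\cap\mathcal C$. It is a $\mathbb{C}[x,z]$-submodule of $\mathcal C$, and it is nonzero (clear denominators). Let $a\in L$, $m\in N$, and write $a(x,y)m(y,z)=\sum_jy^jm^{(j)}(x,z)$ with $m^{(j)}\in\mathcal C$. For every $\mathbb{C}(x,z)$-linear form $\ell$ vanishing on $\tilde\Psi$, \eqref{eq:bimodule} gives $\sum_jy^j\ell(m^{(j)})=0$, so all $m^{(j)}$ lie in $N$, and we may substitute for $y$ any polynomial in $x,z$. The same holds for $m(x,y)a(y,z)$. Thus $N$ contains $a_\lambda m$ and $m(x,z-\lambda)a(z-\lambda,z)$. By Lemma~\ref{lem:density}, $N=V\otimes W$, and $W\neq0$ is a $\mathbb{C}[z]$-submodule of $V'$ with $r(z-\lambda)a(z-\lambda,z)\in W$ for $r\in W$.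

Let $K=\{v\in V:rv=0\text{ for all }r\in W\}$, a $\mathbb{C}[x]$-submodule. For $v\in K$ and $r\in W$ we have $r(z-\lambda)a(z-\lambda,z)v(z)=0$, that is $r\,(a_\lambda v)=0$; so $K$ is an $L$-submodule. As $W\ne0$, $K\ne V$, hence $K=0$, and $W$ has rank $n$. Then $V\otimes W$ spans $\operatorname{Mat}_n(\mathbb{C}(x,z))$, so $d=n^2$.

\emph{Step 4: $q=0$.} Let $\operatorname{tr}(wa)=0$ for all $a$ in a cofinite $L_0'\subset L_0$; we must show $w=0$. A single bracket $[b,c]$ with $b\in L_{-q}$, $c\in L_q$ contains $c$ at the shifts $-q$ and $0$, whose difference lies in $k(q)$, so Lemma~\ref{lem:separation} does not apply. We use a double bracket. Let $q',r$ be independent over $k$, $q=q'+r$, $b\in L_{-q}$, $b_1\in L_r$. For $c_1$ in a cofinite subspace of $L_{q'}$, the element $c=[b_1,c_1]\in L_q$ satisfies $[b,c]\in L_0'$, so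
\[
\operatorname{tr}\big(w(x)b(x)\,c(x+q)\big)-\operatorname{tr}\big(b(x-q)w(x)\,c(x)\big)=0,
\]
where
\[
c(x)=b_1(x)c_1(x-r)-c_1(x)b_1(x-q'),\qquad c(x+q)=b_1(x+q)c_1(x+q')-c_1(x+q)b_1(x+r).
\]
So $c_1$ occurs with the four distinct shifts $r,\,0,\,-q',\,-q$, and the differences $r$, $r+q'$, $2r+q'$ are not in $\overline{k(q')}$. By Lemma~\ref{lem:separation}, $\operatorname{tr}\big(b(x-q)w(x)b_1(x)\,c_1(x-r)\big)=0$ on a cofinite subspace of $L_{q'}$. By Step~3 this subspace spans $\operatorname{Mat}_n(F)$, so $b(x-q)w(x)b_1(x)=0$ for all $b\in L_{-q}$, $b_1\in L_r$. These two spaces also span $\operatorname{Mat}_n(F)$, so $w=0$.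
\end{proof}

\begin{corollary}\label{cor:onto}
If $\xi_1,\dots,\xi_N\in\mathbb{C}$ are independent over $k$, the map $L_0\to gl_n(\mathbb{C})^N$, $a\mapsto(a(\xi_i))_i$, is onto.
\end{corollary}

\begin{proof}
The subspace $L^{(i)}=\{a\in L_0:a(\xi_j)=0\text{ for }j\ne i\}$ is cofinite, so it contains $n^2$ elements that are independent over $F$. Their determinant is a nonzero polynomial, so the set of $\eta\in\mathbb{C}$ for which $L^{(i)}\to gl_n(\mathbb{C})$, $a\mapsto a(\eta)$, is not onto is finite. This set is stable under $\operatorname{Aut}(\mathbb{C}/k(\xi_j:j\ne i))$, so by (F1) it lies in $\overline{k(\xi_j:j\neq i)}$ and does not contain $\xi_i$. Hence the image contains each factor.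
\end{proof}

Independence cannot be replaced by distinctness: for $L=\mathcal K_P$ we have $P(\xi)a(\xi)=-a(-\xi)^tP(\xi)$ for $a\in L_0$, so the values at $\xi$ and $-\xi$ are tied together.

\section{Scalars acting on the fibers}\label{sec:scalars}

Fix $p\notin k$. Let $\mathfrak R_p\subset\operatorname{End}_{\mathbb{C}[x]}\operatorname{Mat}_n(\mathbb{C}[x])\cong\operatorname{Mat}_{n^2}(\mathbb{C}[x])$ be the unital $\mathbb{C}$-algebra generated by the operators $\varphi_p(a)$, $a\in L_0$, and let
\[
Z_p=\{f\in\mathbb{C}[x]:f\cdot1\in\mathfrak R_p\}.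
\]
Then $\mathfrak R_pL_p\subset L_p$ and $Z_pL_p\subset L_p$. For $n=1$ this is the algebra $Z_p$ of Section~\ref{subsec:n1}. From $\tau\varphi_p(a)\tau^{-1}=\varphi_{\tau p}(\tau a)$ we get $\tau Z_p=Z_{\tau p}$ for $\tau\in\operatorname{Aut}(\mathbb{C}/k)$. To measure $Z_p$ we ask which points of $\mathbb{C}$ it separates, and for this we evaluate $\mathfrak R_p$ at points.

For $\xi\in\mathbb{C}$ let $H_\xi=\operatorname{Mat}_n(\mathbb{C})$ with the $L_0$-action $a\cdot m=a(\xi)m-m\,a(\xi-p)$. It is an $\mathfrak R_p$-module by evaluation at $x=\xi$, and $L_0$-isomorphisms between these modules are the same as $\mathfrak R_p$-isomorphisms. Let $\xi\notin\overline{k(p)}$. Then $\xi$ and $\xi-p$ are independent over $k$, so by Corollary~\ref{cor:onto} the image of $\mathfrak R_p$ in $\operatorname{End}H_\xi$ contains all left and all right multiplications, and these generate $\operatorname{End}H_\xi$. So $\mathfrak R_p\to\operatorname{End}H_\xi$ is onto. Elements of $\mathfrak R_p$ whose values at $\xi$ form a basis are independent over $F$, hence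
\begin{equation}\label{eq:Rfull}
F\,\mathfrak R_p=\operatorname{End}_F\operatorname{Mat}_n(F).
\end{equation}
The modules $H_\xi$ need not be pairwise non-isomorphic. For $L=\mathcal K_P$, the relation at the end of Section~\ref{sec:full} shows that $m\mapsto P(\xi)^{-1}m^tP(\xi-p)$ is an isomorphism $H_{p-\xi}\to H_\xi$ whenever $\det P(\xi)\det P(\xi-p)\neq0$. Up to constants from $k$, no other coincidence is possible.

\begin{lemma}\label{lem:iso}
Let $n\ge2$, $\xi,\eta\notin\overline{k(p)}$ and $H_\xi\cong H_\eta$. Then $\eta-\xi\in k$ or $\eta+\xi-p\in k$.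
\end{lemma}

\begin{proof}
Let $I$ be the kernel of the surjection $L_0\to gl_n\oplus gl_n$, $a\mapsto(a(\xi),a(\xi-p))$. It kills $H_\xi$, hence $H_\eta$; so for $a\in I$ we have $a(\eta)m=m\,a(\eta-p)$ for all $m$, and $a(\eta)=a(\eta-p)$ is scalar. Let $\zeta$ be $\eta$ or $\eta-p$. The map $L_0\to pgl_n=gl_n/\mathbb{C}1$ induced by $a\mapsto a(\zeta)$ is onto by Corollary~\ref{cor:onto} and factors through $L_0/I=gl_n\oplus gl_n$. The images of the two summands are commuting ideals of the simple, non-abelian Lie algebra $pgl_n$, so one of them is zero. Thus, for $\xi'=\xi$ or $\xi'=\xi-p$, the condition $a(\xi')=0$ forces $a(\zeta)$ to be scalar. By Corollary~\ref{cor:onto}, $\xi'$ and $\zeta$ are dependent over $k$, so $\zeta\in\overline{k(\xi')}$.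

If $\eta$ and $\eta-p$ both lay in $\overline{k(\xi)}$, or both in $\overline{k(\xi-p)}$, then so would $p$, contradicting the independence of $\xi$ and $p$. If $\eta\in\overline{k(\xi)}$ and $\eta-p\in\overline{k(\xi-p)}$, then $\eta-\xi=(\eta-p)-(\xi-p)$ lies in both fields, hence in $k$ by (F3). If $\eta\in\overline{k(\xi-p)}$ and $\eta-p\in\overline{k(\xi)}$, then $\eta+(\xi-p)=(\eta-p)+\xi$ lies in both fields.
\end{proof}

To produce scalars in $\mathfrak R_p$ we use central polynomials. For every $N\ge1$ there is a polynomial $g$ in non-commuting variables, with zero constant term, whose values on $\operatorname{Mat}_N(\mathbb{C})$ are scalar matrices and are not all zero (Formanek 1972, Razmyslov 1973). For $N=2$ one can take $(X_1X_2-X_2X_1)^2$, since the square of a traceless $2\times2$ matrix is scalar. The values of $g$ on $\operatorname{Mat}_N(\mathbb{C}[x])$ are scalar as well, being scalar at every point.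

\begin{lemma}\label{lem:central}
If $\xi,\eta\notin\overline{k(p)}$ and $f(\xi)=f(\eta)$ for all $f\in Z_p$, then $H_\xi\cong H_\eta$.
\end{lemma}

\begin{proof}
The kernels $I_\xi,I_\eta$ of the surjections of $\mathfrak R_p$ onto the simple algebras $\operatorname{End}H_\xi$, $\operatorname{End}H_\eta$ are maximal two-sided ideals. If $I_\xi=I_\eta$, then $H_\xi$ and $H_\eta$ are simple modules over the same matrix algebra, so they are isomorphic. Otherwise $I_\xi+I_\eta=\mathfrak R_p$, so $I_\eta$ maps onto $\operatorname{End}H_\xi$. Let $g$ be a central polynomial for $N=n^2$, choose $X_i\in\operatorname{End}H_\xi$ with $g(X_1,\dots)\neq0$, and lift $X_i$ to $r_i\in I_\eta$. Then $g(r_1,\dots)=f\cdot1$ with $f\in Z_p$, $f(\xi)\ne0$ and $f(\eta)=g(0,\dots)=0$, against the hypothesis.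
\end{proof}

\begin{proposition}\label{prop:pi}
For $p\notin k$ there is a polynomial $\pi_p$ with $Z_p\subset\mathbb{C}[\pi_p]$ and $\operatorname{Frac}Z_p=\mathbb{C}(\pi_p)$. Either $\pi_p=x$ for all $p\notin k$, or there is $e\in k$ with $\pi_p=x^2-(p+e)x$ for all $p\notin k$.
\end{proposition}

\begin{proof}
The algebra $Z_p$ contains a nonconstant polynomial. For $n\ge2$ take $\xi,\eta$ with $\xi,\eta,p$ independent over $k$; then $H_\xi\not\cong H_\eta$ by Lemma~\ref{lem:iso}, so some $f\in Z_p$ has $f(\xi)\neq f(\eta)$ by Lemma~\ref{lem:central}. For $n=1$ take $a(x)-a(x-p)$ with $a\in L_0$ of degree at least $2$.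

By L\"uroth's theorem, a field strictly between $\mathbb{C}$ and $\mathbb{C}(x)$, or equal to $\mathbb{C}(x)$, has the form $\mathbb{C}(\pi)$, and two generators differ by a M\"obius transformation. Choose $\pi$ for $\operatorname{Frac}Z_p$ with $\pi(\infty)=\infty$. Let $f=h(\pi)\in Z_p$ be nonconstant, $h$ rational. If $h$ had a finite pole $c$, then $f$ would have a pole at a solution of $\pi(x_0)=c$, and $x_0\neq\infty$. So $h$ is a nonconstant polynomial, and then a finite pole of $\pi$ would be a pole of $f$. Thus $\pi$ is a polynomial and $Z_p\subset\mathbb{C}[\pi]$. Two polynomial generators differ by an affine map, so there is a unique monic one with $\pi(0)=0$; call it $\pi_p$. By uniqueness $\tau\pi_p=\pi_{\tau p}$, so $\pi_p\in k(p)[x]$ by (F2), and by (F1) it suffices to determine $\pi=\pi_p$ for one $p$.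

For $n=1$ apply Lemma~\ref{lem:n1} to $\mathcal S=L_0\cap k[x]$, which spans the infinite-dimensional space $L_0$.

Let $n\ge2$, $\xi\notin\overline{k(p)}$, and let $\eta$ be a root of $\pi(X)-\pi(\xi)$. Then $\pi(\eta)$ is transcendental over $k(p)$, so $\eta\notin\overline{k(p)}$, and in particular $\pi'(\eta)\ne0$: all roots are simple. By Lemmas~\ref{lem:central} and \ref{lem:iso}, $\eta=\xi+e'$ or $\eta=p+e-\xi$ with $e',e\in k$. As $\xi$ is transcendental over $k(p)$, the relation $\pi(\eta)=\pi(\xi)$ holds identically: $\pi(x+e')=\pi(x)$, resp.\ $\pi(p+e-x)=\pi(x)$. A nonconstant polynomial has no nonzero period, so $e'=0$, and the second identity holds for at most one $e$ (two values would give the period $e_1-e_2$). So there are at most two roots and $\deg\pi\le2$. If $\deg\pi=2$, the roots are $\xi$ and $p+e-\xi$, with sum $p+e$.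
\end{proof}

If $\deg\pi_p=2$, we replace $L$ by $T_{e/2}L$. This algebra is again saturated, irreducible and of infinite rank, and since $e/2\in k$ it is spanned by kernels with coefficients in $k$; so all results apply to it with the same $k$. Its fibers are $\{b(x+e/2):b\in L_p\}$, the algebra $Z_p$ becomes $\{f(x+e/2):f\in Z_p\}$, and $\pi_p(x+e/2)=x^2-px+\text{const}$. The list in Theorem~\ref{thm:saturated} is stable under translations, so nothing is lost. From now on $\pi_p=x$, or $\pi_p=x^2-px$ and $\mathbb{C}[\pi_p]=\mathbb{C}[s^2]$ with $s=s_p=x-p/2$.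

The algebra $Z_p$ may be smaller than $\mathbb{C}[\pi_p]$, but only by a conductor: there is $0\ne h_p\in\mathbb{C}[\pi_p]$ with $h_p\mathbb{C}[\pi_p]\subset Z_p$, and therefore
\begin{equation}\label{eq:conductor}
h_p\,\mathbb{C}[\pi_p]\,L_p\subset L_p .
\end{equation}
Indeed, let $f_0\in Z_p$ have degree $l+1\geq1$ in $\pi_p$, so that $\mathbb{C}[\pi_p]=\sum_{i\le l}\mathbb{C}[f_0]\pi_p^i$. Write $\pi_p=g_1/g_2$ with $g_1,g_2\in Z_p$ and take $h_p=g_2^l$; then $h_p\pi_p^i=g_1^ig_2^{l-i}\in Z_p$ for $i\leq l$.

\begin{proposition}\label{prop:dichotomy}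
One of the following holds.
\begin{enumerate}
\item[(I)] For every $p\notin k$ there is $0\neq g\in\mathbb{C}[x]$ with $g\operatorname{Mat}_n(\mathbb{C}[x])\subset L_p$.
\item[(II)] For every $p\notin k$ we have $\mathbb{C}[\pi_p]=\mathbb{C}[s^2]$ and $\operatorname{Mat}_n(F)=\mathcal L_p\oplus s\mathcal L_p$, where $\mathcal L_p=\mathbb{C}(s^2)L_p$.
\end{enumerate}
\end{proposition}

\begin{proof}
Both conditions are invariant under conjugation by $\operatorname{Aut}(\mathbb{C}/k)$, so we consider one $p$. Put $\mathcal B=\mathbb{C}[\pi_p]$. Suppose first that $L_p$ spans $\operatorname{Mat}_n(F)$ over $\operatorname{Frac}\mathcal B$. Then each of the finitely many generators of the $\mathcal B$-module $\operatorname{Mat}_n(\mathbb{C}[x])$ has a nonzero multiple in $\mathcal BL_p$, so $g_1\operatorname{Mat}_n(\mathbb{C}[x])\subset\mathcal BL_p$ for some $0\neq g_1\in\mathcal B$, and (I) holds with $g=h_pg_1$ by \eqref{eq:conductor}. This covers $\pi_p=x$, by Proposition~\ref{prop:full}. Let $\mathcal B=\mathbb{C}[s^2]$. The space $\mathcal L_p\cap s\mathcal L_p$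 is stable under $\mathbb{C}(s^2)$ and under $s$, so it is an $F$-subspace; it is stable under $\mathfrak R_p$, which is $F$-linear and preserves $L_p$. By \eqref{eq:Rfull} it is $\operatorname{Mat}_n(F)$ or $0$. In the first case $\mathcal L_p=\operatorname{Mat}_n(F)$ and (I) holds. In the second, $\mathcal L_p\oplus s\mathcal L_p=FL_p=\operatorname{Mat}_n(F)$.
\end{proof}

\section{Case (I): the algebras $gc_{n,P}$}\label{sec:caseI}

Assume (I). We show that $L=gc_{n,P}$ in four steps: $L$ contains $f(x,z)\mathcal C$; then $q_1(x)q_2(z)\mathcal C$; then $\mathcal C q(z)$; and finally $L$ is determined by a lattice of rows.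

\emph{Step 1: the ideal $\mathfrak g=\{f\in\mathbb{C}[x,z]:f\mathcal C\subset L\}$ is nonzero.} For $p\notin k$ let $g_p$ be the monic generator of the nonzero ideal $\{g\in\mathbb{C}[x]:g\operatorname{Mat}_n(\mathbb{C}[x])\subset L_p\}$. Then $\tau g_p=g_{\tau p}$, so $g_p=\gamma(p,x)$ with $\gamma\in k(t)[x]$ by (F4). Multiplying $\gamma$ by a common denominator in $k[t]$, we get $0\ne G\in k[t,x]$ with $G(p,x)\operatorname{Mat}_n(\mathbb{C}[x])\subset L_p$ for all $p\notin k$. For $\beta\in\mathcal C$ the kernel $G(x-z,x)\beta(x,z)$ restricts to $G(p,x)\beta|_p\in L_p$ for the uncountably many $p\notin k$, so it lies in $L$ by Lemma~\ref{lem:glue}.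

\emph{Step 2: $q_1(x)q_2(z)\mathcal C\subset L$ for some nonzero $q_1,q_2$.} The multiplier $f(x,z)$ need not be a product of functions of one variable, so $f\mathcal C$ need not contain rank-one kernels. Top coefficients of associative products do factor, and a combination of two brackets with scalar kernels isolates such a product. Let $f,g\in\mathfrak g$ be nonzero and $\beta\in\mathcal C$; put $b=g\beta$. The kernels $xf\cdot1$, $f\cdot1$, $b$, $zb$ lie in $L$, and with $y=x+\lambda$, $y'=w-\lambda$,
\begin{align*}
[(xf)_\lambda b]&=x\,f(x,y)\,b(y,w)-y'\,b(x,y')f(y',w),\\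
[f_\lambda(zb)]&=w\,f(x,y)\,b(y,w)-y'\,b(x,y')f(y',w).
\end{align*}
The difference is $(x-w)f(x,y)b(y,w)=\partial\big(f(x,y)b(y,w)\big)$. By saturation, $f(x,y)g(y,w)\beta(y,w)\in L$ for all $\lambda$. Replace $f$ by $\mu(x)f$ with $\mu\in\mathbb{C}[x]$ and take $\beta=M(z)\in\operatorname{Mat}_n(\mathbb{C}[z])$. By (T) and (V), $\mu(x)q_1(x)q_2(w)M(w)\in L$, where $q_1(x)$ is the top coefficient of $f(x,z)$ in $z$ and $q_2(w)$ is the top coefficient of $g(y,w)$ in $y$. These elements span $q_1(x)q_2(w)\mathcal C$.

\emph{Step 3: $\mathcal Cq(z)\subset L$ for some $q\ne0$.} The factor $q_1$ is removed by irreducibility. Say that a polynomial $q\neq0$ \emph{serves} $u\in V$ if $u(x)q(z)r(z)\in L$ for all $r\in V'$, and let $\mathcal U$ be the set of $u$ served by some $q$. If $q$ serves $u$, so does every nonzero multiple of $q$; hence $\mathcal U$ is a subspace. From $xu\cdot qr=\partial(u\cdot qr)+u\cdot q(zr)$ we see that $q$ also serves $xu$. By Step~2, $\mathcal U\supset q_1V\ne0$. Let $q$ serve $u$, let $a\in L$, $\lambda\in\mathbb{C}$, $r'\in V'$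 and $r(z)=q(z+\lambda)r'(z)$. By \eqref{eq:bracket},
\[
[a_\lambda(u\,qr)](x,w)=(a_\lambda u)(x)\,q(w)q(w+\lambda)r'(w)-u(x)\,q(w)\big[q(w-\lambda)r'(w-\lambda)a(w-\lambda,w)\big].
\]
The left side and the last term lie in $L$, so $q(z)q(z+\lambda)$ serves $a_\lambda u$. Thus $\mathcal U$ is a nonzero $L$-submodule, and $\mathcal U=V$. The product $q$ of polynomials serving $e_1,\dots,e_n$ serves all $x^ie_j$, hence all of $V$.

\emph{Step 4.} Let $\mathcal W=\{r\in V':ur\in L\text{ for all }u\in V\}$. It is a $\mathbb{C}[z]$-submodule, since $u\cdot zr=xu\cdot r-\partial(ur)$, and it contains $qV'$. So it is free of rank $n$: $\mathcal W=V'P$ with $\det P\neq0$, and $gc_{n,P}=V\otimes\mathcal W\subset L$. Conversely let $a\in L$, $u\in V$, $r\in\mathcal W$. In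
\[
[(ur)_\lambda a](x,w)=u(x)\,r(x+\lambda)a(x+\lambda,w)-a(x,w-\lambda)u(w-\lambda)\,r(w)
\]
the last term lies in $V\otimes\mathcal W\subset L$, because $a(x,w-\lambda)u(w-\lambda)$ is a column of polynomials in $x,w$. Write $r(y)a(y,w)=\sum_{j\le J}y^j\rho_j(w)$. Then $\sum_j(x+\lambda)^ju(x)\rho_j(w)\in L$ for all $u$ and $\lambda$. The top coefficient gives $u\rho_J\in L$ for all $u$, so $\rho_J\in\mathcal W$; subtracting the term $j=J$, which lies in $L$, and repeating, we get $\rho_j\in\mathcal W$ for all $j$. Applied to the rows $r$ of $P$, this gives $P(y)a(y,w)=a'(y,w)P(w)$ with $a'\in\mathcal C$, so $a\in gc_{n,P}$ by Lemma~\ref{lem:coprime}. Hence $L=gc_{n,P}$.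

\section{Case (II): the algebras $oc_{n,P}$ and $spc_{n,P}$}\label{sec:caseII}

Assume (II). The decomposition $\operatorname{Mat}_n(F)=\mathcal L_p\oplus s\mathcal L_p$ defines an involution on each generic fiber. We show that it is a twisted transposition, that the twists for all $p$ come from one matrix $Q$, that $L$ contains all $E(u,v)$, and that $Q$ is polynomial.

\subsection{The involution on a fiber is a twisted transposition}

Fix $p\notin k$ and let $\iota$ be the automorphism $f(x)\mapsto f(p-x)$ of $F$, applied entrywise to matrices. It fixes $\mathbb{C}(s^2)$, and $\iota s=-s$. Define $\rho_p(l+sl')=l-sl'$ for $l,l'\in\mathcal L_p$. This is a $\mathbb{C}(s^2)$-linear involution of $\operatorname{Mat}_n(F)$ with fixed space $\mathcal L_p\supset L_p$, and $\rho_p(sm)=-s\rho_p(m)$; so $\rho_p(fm)=\iota(f)\rho_p(m)$ for $f\in F$. It commutes with each $\varphi_p(a)$, which is $F$-linear and preserves $\mathcal L_p$. Also $\tau\rho_p\tau^{-1}=\rho_{\tau p}$ for $\tau\in\operatorname{Aut}(\mathbb{C}/k)$. The map $\Lambda=\rho_p\circ\iota$ is $F$-linear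 and bijective, $\rho_p(m)=\Lambda(m(p-x))$, and the commutation with $\varphi_p(a)$ reads
\begin{equation}\label{eq:Lambda}
\Lambda\big(a(p-x)m-m\,a(-x)\big)=a(x)\Lambda(m)-\Lambda(m)\,a(x-p),\qquad a\in L_0 .
\end{equation}

\begin{lemma}\label{lem:transpose}
There are $X,Y\in GL_n(F)$ with $\Lambda(m)=Ym^tX$.
\end{lemma}

\begin{proof}
For $n=1$, $\Lambda$ is multiplication by a nonzero element. Let $n\ge2$, and let $J\subset gl_n(F)^4$ be the $F$-span of the quadruples $(a(p-x),a(-x),a(x),a(x-p))$, $a\in L_0$. It is a Lie algebra over $F$, and by \eqref{eq:Lambda}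
\begin{equation}\label{eq:quad}
\Lambda(Am-mB)=A'\Lambda(m)-\Lambda(m)B'\qquad\text{for }(A,B,A',B')\in J.
\end{equation}
For $\xi\notin\overline{k(p)}$ the pairs $(p-\xi,-\xi)$ and $(\xi,\xi-p)$ are independent over $k$. By Corollary~\ref{cor:onto} there are $2n^2$ elements $a$ whose pairs $(a(p-x),a(-x))$ are linearly independent at $x=\xi$, hence over $F$. So $J$ projects onto the first two factors, and in the same way onto the last two. Let $J'=[J,J]\subset sl_n(F)^4$; both projections of $J'$ are $sl_n(F)^2$. If $(0,0,A',B')\in J'$, then $A'm'=m'B'$ for all $m'$ by \eqref{eq:quad}, so $A'=B'$ is scalar and traceless, hence $0$. If $(A,B,0,0)\in J'$, then $Am=mB$ for all $m$, with the same conclusion. So $J'$ is the graph of an $F$-linear automorphism $\vartheta$ of the Lie algebra $sl_n(F)\oplus sl_n(F)$, which preserves or exchanges its two simple ideals.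

Suppose $\vartheta=\vartheta_1\times\vartheta_2$ preserves them. The bracket of $(A,B,A',B')\in J$ with $(C,0,\vartheta_1C,0)\in J'$ lies in $J'$, so $\vartheta_1[A,C]=[A',\vartheta_1C]$ for all $C\in sl_n(F)$. Thus $A=0$ implies that $A'$ is scalar, and there is an $F$-linear map $R:gl_n(F)\to gl_n(F)$ such that $a(x)-R(a(p-x))$ is scalar for all $a\in L_0$. Take $\xi\notin\overline{k(p)}$ that is not a pole of the matrix of $R$. Since $\xi$ and $p-\xi$ are independent over $k$, Corollary~\ref{cor:onto} gives $a$ with $a(p-\xi)=0$ and $a(\xi)$ not scalar, and evaluation at $\xi$ gives a contradiction.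

So $\vartheta$ exchanges the ideals, and \eqref{eq:quad} gives $\Lambda(Am)=-\Lambda(m)\theta(A)$ for $A\in sl_n(F)$, with $\theta$ a linear bijection of $sl_n(F)$. Since $sl_n(F)$ generates the associative algebra $\operatorname{Mat}_n(F)$ (note $E_{ij}E_{ji}=E_{ii}$), conjugation by $\Lambda$ maps the algebra of all left multiplications onto that of all right multiplications: $\Lambda(Am)=\Lambda(m)\nu(A)$ with $\nu$ an $F$-linear bijection of $\operatorname{Mat}_n(F)$, and $\nu(AB)=\nu(B)\nu(A)$. By the Skolem--Noether theorem every $F$-algebra automorphism of $\operatorname{Mat}_n(F)$ is inner; applied to $A\mapsto\nu(A^t)$ this gives $\nu(A)=X^{-1}A^tX$. Then $\Lambda(A)=\Lambda(1)X^{-1}A^tX$, and $Y=\Lambda(1)X^{-1}$ is invertible because $\Lambda$ is onto.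
\end{proof}

\subsection{One matrix for all fibers}

The matrices $X,Y$ depend on $p$. We characterize $Y$, up to a scalar, by equations that involve only $L_0$. Inserting Lemma~\ref{lem:transpose} in \eqref{eq:Lambda} gives
\[
\big[a(x)Y+Ya(-x)^t\big]m^tX=Ym^t\big[a(p-x)^tX+Xa(x-p)\big]\qquad\text{for all }m .
\]
Multiplying by $Y^{-1}$ on the left and $X^{-1}$ on the right, we find $\chi(a)\in F$ with
\begin{equation}\label{eq:chi}
a(x)Y+Ya(-x)^t=\chi(a)Y,\qquad a(p-x)^tX+Xa(x-p)=\chi(a)X .
\end{equation}
Put $t_a(x)=\operatorname{tr}a(x)+\operatorname{tr}a(-x)$. Multiplying \eqref{eq:chi} by $Y^{-1}$, resp.\ $X^{-1}$, and taking traces gives $n\chi(a)=t_a(x)=t_a(x-p)$. So $t_a$ is a periodic polynomial, hence constant, and $\chi(a)=t_a/n$ is a linear form $L_0\to\mathbb{C}$ that does not depend on $p$. Its kernel $L_0^\chi$ is stable under $\operatorname{Aut}(\mathbb{C}/k)$ and cofinite, so it spans $\operatorname{Mat}_n(F)$ by Proposition~\ref{prop:full}. Consider the system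
\begin{equation}\label{eq:Y}
a(x)Y'=-Y'a(-x)^t\qquad(a\in L_0^\chi)
\end{equation}
for $Y'\in\operatorname{Mat}_n(F)$. It has the invertible solution $Y$. If $Y'$ is any solution, then $a\,Y'Y^{-1}=-Y'a(-x)^tY^{-1}=Y'Y^{-1}a$ for all $a\in L_0^\chi$, so $Y'Y^{-1}$ is scalar. Thus the solution space is a line. It is stable under $\operatorname{Aut}(\mathbb{C}/k)$ and independent of $p$, so by (F2) it is spanned by some $Y_0\in GL_n(k(x))$. Put $Q=Y_0^{-1}$.

Replacing $x$ by $-x$ in \eqref{eq:Y} and transposing shows that $Y_0(-x)^t$ is a solution. So $Q(-x)^t=\kappa(x)Q(x)$ with $\kappa\in k(x)^\times$. Replacing $x$ by $p-x$ in \eqref{eq:Y}, transposing, and multiplying on both sides by $X_0=Y_0(p-x)^{-t}$ gives $a(p-x)^tX_0=-X_0a(x-p)$ for $a\in L_0^\chi$. By \eqref{eq:chi} the matrix $X$ satisfies the same equations, so $X_0^{-1}X$ commutes with all $a(x-p)$ and is scalar. Since $X_0=Q(p-x)^t=\kappa(x-p)Q(x-p)$, we obtain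
\begin{equation}\label{eq:rho}
\rho_p(m)=f_p(x)\,Q(x)^{-1}m(p-x)^tQ(x-p),\qquad f_p\in F^\times,
\end{equation}
for all $p\notin k$. From $\tau\rho_p\tau^{-1}=\rho_{\tau p}$ we get $\tau f_p=f_{\tau p}$, so by (F4) there is $f\in k(x,z)^\times$ with $f_p(x)=f(x,x-p)$. Let $\dagger$ be defined by $Q$. For $a\in\mathcal C$ we have $(a|_p)(p-x)=a(p-x,-x)$, so \eqref{eq:rho} says $\rho_p(a|_p)=(fa^\dagger)(x,x-p)$. The elements of $L_p$ are fixed by $\rho_p$. By (F5) for kernels with coefficients in $k$, and then by linearity,
\begin{equation}\label{eq:af}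
a=f\,a^\dagger\qquad(a\in L).
\end{equation}

\subsection{The scalar factor is a coboundary}

We now repeat the last computation of Section~\ref{subsec:n1}, with Lemma~\ref{lem:separation} in place of the scalar argument. Let $a,b\in L$ have coefficients in $k$, let $y=x+\lambda$, $y'=w-\lambda$, and put
\[
c=[a_\lambda b]=a(x,y)b(y,w)-b(x,y')a(y',w),\qquad\Phi(x,y,w)=\frac{f(x,w)}{f(x,y)f(y,w)} .
\]
By \eqref{eq:af} for $c$, then \eqref{eq:antihom}, then \eqref{eq:af} for $a$ and $b$,
\[
c=f(x,w)\,c^\dagger=\Phi(x,y',w)\,b(x,y')a(y',w)-\Phi(x,y,w)\,a(x,y)b(y,w).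
\]
Comparing the two expressions for $c$, we get in $\operatorname{Mat}_n(k(x,y,w))$, with $y'=x+w-y$,
\[
\big(1+\Phi(x,y,w)\big)\,a(x,y)b(y,w)=\big(1+\Phi(x,y',w)\big)\,b(x,y')a(y',w).
\]
Let $p,q$ be independent over $k$ and substitute $y=x-p$, $w=x-p-q$, so that $y'=x-q$. Fix $a\ne0$; then $a_1=a|_p\ne0$ by (F5). With $\Phi_1,\Phi_2\in F$ the values of the two factors $\Phi$, and by linearity in $b$,
\[
(1+\Phi_1)\,a_1(x)\,m(x-p)=(1+\Phi_2)\,m(x)\,a_1(x-q)\qquad\text{for all }m\in L_q .
\]
Lemma~\ref{lem:separation}, applied to each entry with $Y=L_q$ and $k'=k(q)$, shows that the left side vanishes on a cofinite subspace of $L_q$. This subspace spans $\operatorname{Mat}_n(F)$, so $(1+\Phi_1)a_1=0$ and $\Phi_1=-1$. By (F5), $\Phi=-1$: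
\[
f(x,w)=-f(x,y)f(y,w).
\]
Choose $y_0\in k$ such that $\phi(x)=f(x,y_0)$ and $\psi(w)=f(y_0,w)$ are defined and nonzero. Then $f(x,w)=-\phi(x)\psi(w)$, and inserting this in the relation gives $\psi(y)\phi(y)=1$. So $f(x,z)=-\phi(x)/\phi(z)$. Replace $Q$ by $Q/\phi$. For the new $Q$ and $\dagger$, formulas \eqref{eq:rho} and \eqref{eq:af} hold with $f=-1$, and still $Q(-x)^t=\kappa_1(x)Q(x)$ for a scalar function $\kappa_1$. For $0\ne a\in L$ we have $a=a^{\dagger\dagger}=\kappa_1(x)\kappa_1(z)^{-1}a$ by \eqref{eq:doubledagger}, so $\kappa_1=\varepsilon$ is a constant; applying $Q(-x)^t=\varepsilon Q(x)$ twice gives $\varepsilon^2=1$. In summary,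
\begin{equation}\label{eq:summary}
Q(-x)^t=\varepsilon Q(x),\qquad a^\dagger=-a\ \ (a\in L),\qquad \rho_p(a|_p)=-a^\dagger(x,x-p)\ \ (a\in\mathcal C,\ p\notin k).
\end{equation}
So $L$ is contained in the space $K$ of skew elements of $\mathcal C$, and \eqref{eq:skewbracket}--\eqref{eq:invE} are available.

\subsection{The kernels $E(u,v)$ lie in $L$}

The steps parallel those of Section~\ref{sec:caseI}, with $K$ in place of $\mathcal C$ and $E(u,v)$ in place of $ur$.

\emph{Step 1: there is $0\ne G\in\mathbb{C}[x,z]$ with $G(-z,-x)=G(x,z)$ and $GK\subset L$.} For $p\notin k$ let $K^0_p=\{m\in\operatorname{Mat}_n(\mathbb{C}[x]):\rho_p(m)=m\}=\mathcal L_p\cap\operatorname{Mat}_n(\mathbb{C}[x])$. It is a submodule of the finitely generated $\mathbb{C}[s^2]$-module $\operatorname{Mat}_n(\mathbb{C}[x])$, hence finitely generated, and it lies in $\mathbb{C}(s^2)L_p$. So $g_1K_p^0\subset\mathbb{C}[s^2]L_p$ for some $0\neq g_1\in\mathbb{C}[s^2]$, and $h_pg_1K_p^0\subset L_p$ by \eqref{eq:conductor}. Thus the ideal $\{g\in\mathbb{C}[s^2]:gK^0_p\subset L_p\}$ of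 $\mathbb{C}[s^2]$ is nonzero. An automorphism $\tau\in\operatorname{Aut}(\mathbb{C}/k)$ maps $s_p$, $K_p^0$, $L_p$ to $s_{\tau p}$, $K^0_{\tau p}$, $L_{\tau p}$. So the monic generators $g_p(s_p^2)$ of these ideals satisfy $\tau g_p=g_{\tau p}$, and by (F4), after clearing denominators in $k[t]$, there is $0\neq G_0\in k[t,\nu]$ with $G_0(p,s_p^2)K_p^0\subset L_p$ for all $p\notin k$. Put $G(x,z)=G_0\big(x-z,(\frac{x+z}2)^2\big)$. It is nonzero and invariant under $(x,z)\mapsto(-z,-x)$, and $G(x,x-p)=G_0(p,s_p^2)$. For $a\in K$ we have $a|_p\in K^0_p$ by \eqref{eq:summary}, so $(Ga)|_p\in L_p$ for all $p\notin k$, and $Ga\in L$ by Lemma~\ref{lem:glue}.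

\emph{Step 2: there is a polynomial $q\ne0$ with $E(u,v)\in L$ for all $u,v\in qV$.} Let $q_0$ be a monic polynomial with $q_0(-z)Q(z)$ polynomial. For $u,v\in q_0V$ the rows $u^*,v^*$ are polynomial, so $E(u,v)\in K$ and $GE(u,v)\in L$. Write $G(x,z)=\sum_{j\le J}G_j(x)z^j$ with $G_J\ne0$; by symmetry $G(y,w)=\sum_jG_j(-w)(-y)^j$. Let $u,v'\in q_0V$ be nonzero. Choose $v=q_0x^Ne_1$ with $\deg v^*>\deg u^*$, and let $\zeta\neq0$ be the leading row of $v^*$. Choose $\eta\in\mathbb{C}^n$ with $\zeta\eta\ne0$ and $u'=q_0x^M\eta$ with $\deg u'>\deg v'$. Put $b=GE(u,v)$ and $c=GE(u',v')$. The top coefficient of $b(x,z)$ in $z$ is $G_J(x)u(x)\zeta$, and the top coefficient of $c(y,w)$ in $y$ is $(-1)^JG_J(-w)\,\eta\,v'^*(w)$. By (T), the top $\lambda$-coefficient of $b_\lambda c$ is their product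
\[
(-1)^J(\zeta\eta)\,(G_Ju)(x)\,(G_Jv')^*(w).
\]
By \eqref{eq:skewbracket} the corresponding coefficient of $[b_\lambda c]\in L[\lambda]$ is $(-1)^J(\zeta\eta)E(G_Ju,G_Jv')$. So $q=G_Jq_0$ has the required property.

\emph{Step 3: $E(u,v)\in L$ for all $u,v\in V$.} We use irreducibility twice. Say that a polynomial $r\neq0$ \emph{serves} $u\in V$ if $E(u,v)\in L$ for all $v\in rV$, and let $\mathcal U$ be the set of $u$ served by some $r$. Nonzero multiples of a serving polynomial serve, so $\mathcal U$ is a subspace. By \eqref{eq:partialE}, $E(xu,v)=\partial E(u,v)-E(u,xv)$, so a polynomial serving $u$ serves $xu$. By Step~2, $\mathcal U\supset qV\neq0$. Let $r$ serve $u$, let $a\in L$, $\lambda\in\mathbb{C}$, and $v\in r(x)r(x-\lambda)V$. Then $v$ and $a_\lambda v=a(x,x+\lambda)v(x+\lambda)$ lie in $rV$, so $E(a_\lambda u,v)=[a_\lambda E(u,v)]-E(u,a_\lambda v)\in L$ by \eqref{eq:invE}. Hence $a_\lambda u\in\mathcal U$, and $\mathcal U=V$. The product $r$ of polynomials serving $e_1,\dots,e_n$ serves all $x^ie_j$, hence all of $V$. So the subspace $\mathcal W=\{v\in V:E(u,v)\in L\text{ for all }u\in V\}$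 contains $rV\neq0$. The identities $E(u,xv)=\partial E(u,v)-E(xu,v)$ and $E(u,a_\lambda v)=[a_\lambda E(u,v)]-E(a_\lambda u,v)$ show that $\mathcal W$ is an $L$-submodule, so $\mathcal W=V$.

\subsection{End of the proof}

By Step~3, $E(u,v)$ and $E(xu,v)$ are polynomial for all $u,v\in V$. By \eqref{eq:xE} with $u=e_i$ and $v=e_j$, the matrix $(x+z)\,e_je_i^tQ(z)$ is polynomial, and its coefficient of $x$ contains the $i$-th row of $Q(z)$. So $P=Q$ is a polynomial matrix, $\det P\ne0$, and $P^t(-x)=\varepsilon P(x)$. By Lemma~\ref{lem:KP}, $\mathcal K_P$ is the set of skew elements of $\mathcal C$, which contains $L$ by \eqref{eq:summary}, and $\mathcal K_P$ is spanned by the $E(u,v)$, which lie in $L$. Hence $L=\mathcal K_P$.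

Together with Proposition~\ref{prop:dichotomy} and Section~\ref{sec:caseI}, and undoing the translation made in Section~\ref{sec:scalars}, this proves Theorem~\ref{thm:saturated}. By Section~\ref{sec:models}, Theorem~\ref{thm:main} follows, and the conjecture is true in both the associative and the Lie case. \qed

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Structure and Representations of Conformal Algebras},
\texttt{http://www.math.sunysb.edu/\textasciitilde retakh/survey.pdf}.

\end{thebibliography}
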